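\title{Uniform mixing on Cayley graphs over $\mathbb{Z}_n^d$}

\begin{abstract}
A graph with adjacency matrix $A$ admits uniform mixing if, for some real $t$, all entries of $\exp(itA)$ have the same modulus. We disprove the conjecture that no Cayley graph over $\mathbb{Z}_n^d$ with $n\ge5$ admits uniform mixing. An explicit $72$-regular Cayley graph over $\mathbb{Z}_5^4$ mixes at time $2\pi/25$, and for every $n\ge2$ and every even $d\ge28n^3$ some Cayley graph over $\mathbb{Z}_n^d$ mixes at time $2\pi/n^3$; the second construction works over powers of any nontrivial finite abelian group. In contrast, no Cayley graph over $\mathbb{Z}_p$ admits uniform mixing when $p\ge5$ is prime.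
\end{abstract}

\section{Introduction}

Let $X$ be a finite graph with vertex set $V$ and adjacency matrix $A$. The \emph{continuous-time quantum walk} on $X$ has transition matrix $U(t)=\exp(itA)$ for $t\in\mathbb{R}$. Since $A$ is real and symmetric, $U(t)$ is unitary, so for each vertex $a$ the numbers $|U(t)_{a,b}|^2$ form a probability distribution on $V$: the distribution at time $t$ of a walk started at $a$. The graph admits \emph{uniform mixing at time $t$} if all these distributions are uniform, that is, if $U(t)$ is \emph{flat}: $|U(t)_{a,b}|=1/\sqrt{|V|}$ for all $a,b\in V$. It admits \emph{uniform mixing} if this happens at some time $t\in\mathbb{R}$.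

For a finite abelian group $G$ and a \emph{connection set} $C\subseteq G\setminus\{0\}$ with $C=-C$, the Cayley graph $\operatorname{Cay}(G,C)$ has vertex set $G$, and $a,b$ are adjacent when $b-a\in C$. It is simple, undirected and $|C|$-regular.

The first example is the complete graph $K_n=\operatorname{Cay}(\mathbb{Z}_n,\mathbb{Z}_n\setminus\{0\})$. Here $A=J-I$ with $J$ the all-ones matrix, and $J^2=nJ$ gives
\begin{equation}\label{eq:complete}
U(t)=e^{-it}\Bigl(I+\frac{e^{int}-1}{n}\,J\Bigr).
\end{equation}
The off-diagonal entries have modulus $|e^{int}-1|/n\le 2/n$, which is less than $1/\sqrt n$ as soon as $n>4$. For $2\le n\le4$ we can choose $t$ with $|e^{int}-1|=\sqrt n$; then the off-diagonal entries have squared modulus $1/n$, and so do the diagonal ones, because each row is a unit vector. So $K_n$ with $n\ge2$ admits uniform mixing exactly when $n\le4$.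

The threshold survives in the most familiar Cayley graph over $\mathbb{Z}_n^d$, the Hamming graph, whose connection set consists of the vectors with exactly one nonzero coordinate. Its adjacency matrix is the sum of the $d$ commuting matrices $I\otimes\cdots\otimes(J-I)\otimes\cdots\otimes I$, so its transition matrix is the $d$-th tensor power of \eqref{eq:complete}. The entries of the tensor power are the products of $d$ entries of \eqref{eq:complete}, among them the $d$-th power of each entry, so it is flat if and only if \eqref{eq:complete} is. These examples suggest that $n\ge5$ is an obstruction in itself, which is the content of the following conjecture from \cite{UM}.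

\begin{quote}
\textbf{Conjecture.} \emph{For all integers $n\ge5$ and $d\ge1$, no Cayley graph over $\mathbb{Z}_n^d$ admits uniform mixing.}
\end{quote}

The conjecture is false. Our first counterexample is explicit. Since $2$ is not a square modulo $5$, the field with $25$ elements is $F=\mathbb{F}_5(\theta)$ with $\theta^2=2$, and $F\times F\cong\mathbb{Z}_5^4$ as additive groups.

\begin{theorem}\label{thm:explicit}
Let $S=\{1,\,3\theta,\,1+\theta\}\subseteq F$ and $C=\{(ac^{17},c): a\in S,\ c\in F^*\}$. Then $\operatorname{Cay}(F\times F,C)$ is a $72$-regular Cayley graph over $\mathbb{Z}_5^4$ that admits uniform mixing at time $t=2\pi/25$.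
\end{theorem}

The failure is not special to $n=5$. Recall that the exponent of a finite abelian group $H$ is the least $N\ge1$ with $NH=0$; it divides $|H|$.

\begin{theorem}\label{thm:general}
Let $H$ be a nontrivial finite abelian group of exponent $N$, and let $M=|H|^2N$. For every even $d\ge28M$ there is a Cayley graph over $H^d$ with integer eigenvalues that admits uniform mixing at time $t=2\pi/M$. In particular, for every $n\ge2$ and every even $d\ge28n^3$, some Cayley graph over $\mathbb{Z}_n^d$ admits uniform mixing at time $2\pi/n^3$.
\end{theorem}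

For prime $n$ the dimension $d$ is what makes the difference.

\begin{theorem}\label{thm:prime}
If $p\ge5$ is prime, then no Cayley graph over $\mathbb{Z}_p$ admits uniform mixing at any time.
\end{theorem}

Both constructions rest on one observation. If the eigenvalues are integers, then $U(2\pi/M)$ depends only on their residues modulo $M$. One may therefore choose first the phases that make $U$ flat, and then look for a graph whose eigenvalues have the required residues. With multiple edges this is easy, as Section~\ref{sec:toy} shows on $\mathbb{Z}_5^2$. The work lies in removing the multiplicities, which Sections~\ref{sec:explicit} and~\ref{sec:general} do in two different ways. Section~\ref{sec:fourier} sets up the Fourier analysis, and Section~\ref{sec:prime} proves Theorem~\ref{thm:prime}.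

\section{Bent functions and integer eigenvalues}\label{sec:fourier}

Write $e(s)=e^{2\pi is}$ for $s\in\mathbb{R}/\mathbb{Z}$. A \emph{pairing} on a finite abelian group $G$ is a symmetric map $\langle\cdot,\cdot\rangle\colon G\times G\to\mathbb{Q}/\mathbb{Z}$, additive in each variable, such that $\langle x,\cdot\rangle=0$ only for $x=0$. If $G=\bigoplus_l\mathbb{Z}_{n_l}$, then $\langle x,g\rangle=\sum_l x_lg_l/n_l$ is a pairing. On a direct sum of groups with pairings we always use the sum of the pairings. The functions $g\mapsto e(\langle x,g\rangle)$, $x\in G$, are $|G|$ distinct characters of $G$, hence all of them, and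
\begin{equation}\label{eq:orth}
\sum_{g\in G}e(\langle x,g\rangle)=\begin{cases}|G|,&x=0,\\ 0,&x\ne0.\end{cases}
\end{equation}
The Fourier transform of $h\colon G\to\mathbb{C}$ is $\widehat h(x)=\sum_{g}h(g)\,e(\langle x,g\rangle)$. By \eqref{eq:orth}, applying it twice gives
\begin{equation}\label{eq:inv}
\widehat{\widehat h\,}(g)=|G|\,h(-g).
\end{equation}
A function $f\colon G\to\mathbb{C}$ is \emph{bent} if $|f(x)|=1$ and $|\widehat f(x)|=\sqrt{|G|}$ for all $x\in G$.

It is convenient to allow multiple edges for a while. A \emph{weight} on $G$ is a function $w\colon G\to\mathbb{Z}_{\ge0}$ with $w(0)=0$ and $w(-g)=w(g)$, and $A_w$ is the symmetric matrix with entries $(A_w)_{a,b}=w(b-a)$. The adjacency matrix of $\operatorname{Cay}(G,C)$ is $A_w$ for the indicator function $w=1_C$.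

\begin{proposition}\label{prop:criterion}
The eigenvalues of $A_w$ are the numbers $\widehat w(x)$, $x\in G$, which are real, and $\exp(itA_w)$ is flat if and only if $x\mapsto e^{it\widehat w(x)}$ is bent.
\end{proposition}

\begin{proof}
Let $\chi_x$ be the vector with entries $\chi_x(a)=e(\langle x,a\rangle)$. Then $(A_w\chi_x)(a)=\sum_g w(g)\chi_x(a+g)=\widehat w(x)\chi_x(a)$, and by \eqref{eq:orth} the vectors $\chi_x/\sqrt{|G|}$ form an orthonormal basis. The eigenvalues are real since $A_w$ is real and symmetric. With $f(x)=e^{it\widehat w(x)}$, the spectral decomposition gives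
\[
\exp(itA_w)_{a,b}=\frac1{|G|}\sum_x f(x)\chi_x(a)\overline{\chi_x(b)}=\frac{\widehat f(a-b)}{|G|}.\qedhere
\]
\end{proof}

The next lemma supplies all the bent functions that we use.

\begin{lemma}\label{lem:bent}
\begin{enumerate}
\item[(a)] If $f$ is bent and $|\kappa|=1$, then $\kappa f$ is bent.
\item[(b)] If $f_j$ is bent on $G_j$ for $j=1,\dots,r$, then $(x_1,\dots,x_r)\mapsto\prod_jf_j(x_j)$ is bent on $\bigoplus_jG_j$.
\item[(c)] If $H$ is a finite abelian group with a pairing and $\pi\colon H\to H$ is any bijection, then $f(x,y)=e(\langle x,\pi(y)\rangle)$ is bent on $H^2$.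
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $\widehat{\kappa f}=\kappa\widehat f$, and (b) because the transform of the product is $\prod_j\widehat{f_j}(g_j)$. For (c),
\[
\widehat f(\alpha,\beta)=\sum_{y}e(\langle y,\beta\rangle)\sum_{x}e(\langle x,\pi(y)+\alpha\rangle).
\]
By \eqref{eq:orth} the inner sum is $|H|$ if $\pi(y)=-\alpha$ and $0$ otherwise. Exactly one $y$ contributes, so $|\widehat f(\alpha,\beta)|=|H|=\sqrt{|H^2|}$.
\end{proof}

To obtain integer eigenvalues we use symmetry under the Galois group of a cyclotomic field. Let $G$ have exponent $N$ and let $\zeta=e(1/N)$. The pairing takes values in $\frac1N\mathbb{Z}/\mathbb{Z}$, so all character values are powers of $\zeta$. The group $\mathbb{Z}_N^*$ of units modulo $N$ acts on $G$ by multiplication, and we call a function $h$ on $G$ \emph{unit-invariant} if $h(ug)=h(g)$ for all $u\in\mathbb{Z}_N^*$; a subset is unit-invariant if its indicator function is. Taking $u=-1$ shows that unit-invariant functions are even. Recall that the automorphisms of $\mathbb{Q}(\zeta)$ are the maps $\sigma_u\colon\zeta\mapsto\zeta^u$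 with $u\in\mathbb{Z}_N^*$, that an element fixed by all of them is rational, and that $\mathbb{Z}[\zeta]\cap\mathbb{Q}=\mathbb{Z}$ because a rational algebraic integer is an integer.

\begin{lemma}\label{lem:integral}
\begin{enumerate}
\item[(a)] If $h\colon G\to\mathbb{Z}$ is unit-invariant, then $\widehat h$ is integer-valued and unit-invariant.
\item[(b)] If $k,l\in\mathbb{Z}$, $M\ge1$ and $k-l\in M\mathbb{Z}[\zeta]$, then $k\equiv l\pmod M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\sigma_u(e(\langle x,g\rangle))=e(\langle ux,g\rangle)=e(\langle x,ug\rangle)$. The first form gives $\sigma_u(\widehat h(x))=\widehat h(ux)$. The second gives $\sigma_u(\widehat h(x))=\sum_gh(ug)e(\langle x,ug\rangle)=\widehat h(x)$. So $\widehat h(ux)=\widehat h(x)$, and $\widehat h(x)\in\mathbb{Z}[\zeta]$ is fixed by every $\sigma_u$.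
(b) The number $(k-l)/M$ lies in $\mathbb{Z}[\zeta]\cap\mathbb{Q}$.
\end{proof}

\begin{remark}\label{rem:converse}
Unit invariance is also necessary for integer eigenvalues. If $h=\widehat{1_C}$ is integer-valued, then $h(ux)=\sigma_u(h(x))=h(x)$, so $\widehat h$ is unit-invariant by Lemma~\ref{lem:integral}(a), and $\widehat h(g)=|G|\,1_C(-g)$ by \eqref{eq:inv}. Over $\mathbb{Z}_p$ the units act transitively on the nonzero elements, so the only Cayley graphs with integer eigenvalues are the empty graph and $K_p$. Over $\mathbb{Z}_p^d$ every union of punctured lines through the origin is available.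
\end{remark}

\section{A multigraph over $\mathbb{Z}_5^2$}\label{sec:toy}

We show the method in the smallest case beyond the threshold. Let $G=\mathbb{F}_5^2$ with $\langle(x,y),(\alpha,\beta)\rangle=(x\alpha+y\beta)/5$, and let $\omega=e(1/5)$.

First we choose the phases. If $w$ is unit-invariant then so is $\widehat w$, and hence so is the function $e^{it\widehat w}$ that has to be bent. The simplest function in Lemma~\ref{lem:bent}(c), namely $\omega^{xy}$, is therefore excluded: scaling $(x,y)$ by $2$ turns it into $\omega^{4xy}$. The function $\omega^{x\pi(y)}$ is unit-invariant when $\pi(uy)=u^{-1}\pi(y)$, and the bijection $\pi(y)=y^3$, which fixes $0$ and inverts the nonzero elements, has this property. So the target is $\omega^{xy^3}$.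

Next we find the weight. A unit-invariant weight is constant on each of the six punctured lines through the origin. Let $L_s$ be spanned by $(1,-s)$ for $s=0,\dots,4$, and $L_\infty$ by $(0,1)$. By \eqref{eq:orth}, the sum of a character over a punctured line is $4$ if the character is trivial on the line and $-1$ otherwise. Give the nonzero points of $L_s$ the weight $s$ and those of $L_\infty$ the weight $0$. The six weights add up to $10$, so
\[
\widehat w(x,y)=5\,m(x,y)-10,
\]
where $m(x,y)$ is the total weight of the lines on which the character $(x,y)$ is trivial. If $y\ne0$, the character is trivial only on the line $L_s$ with $x=sy$, so $m=s\equiv xy^3\pmod5$. If $y=0\ne x$, it is trivial only on $L_\infty$, so $m=0$. Finally $m(0,0)=10$. In all cases $m\equiv xy^3\pmod 5$, and at $t=2\pi/25$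
\[
e^{it\widehat w(x,y)}=e(-10/25)\,\omega^{m(x,y)}=e(-2/5)\,\omega^{xy^3}.
\]
This is bent, so $\exp(itA_w)$ is flat: a $40$-regular multigraph on $25$ vertices mixes uniformly at time $2\pi/25$.

No simple graph over $\mathbb{Z}_5^2$ with integer eigenvalues reaches the same target. Its connection set is a union of $r$ punctured lines, its eigenvalues lie in $\{4r,\,5-r,\,-r\}$, and so its phases take at most three values, while $\omega^{xy^3}$ takes five. More room is needed.

\section{The $72$-regular graph over $\mathbb{Z}_5^4$}\label{sec:explicit}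

We first describe the phases that simple graphs over $\mathbb{Z}_5^d$ can produce at time $2\pi/25$. Let $G$ be a finite vector space over $\mathbb{F}_5$ with pairing $\langle\xi,g\rangle=B(\xi,g)/5$, where $B$ is a nondegenerate symmetric bilinear form.

\begin{lemma}\label{lem:quartic}
Let $C\subseteq G\setminus\{0\}$ be invariant under $\mathbb{F}_5^*$, and let $Q(\xi)=\sum_{g\in C}B(\xi,g)^4\in\mathbb{F}_5$. Then $\operatorname{Cay}(G,C)$ admits uniform mixing at time $2\pi/25$ if and only if $\omega^Q$ is bent.
\end{lemma}

\begin{proof}
The set $C$ is a union of $r=|C|/4$ punctured lines. Fix $\xi$ and let $m$ be the number of these lines on which $B(\xi,\cdot)$ vanishes. As in Section~\ref{sec:toy}, $\widehat{1_C}(\xi)=4m-(r-m)=5m-r$. By Fermat's little theorem $1-T^4$ is $1$ for $T=0$ and $0$ for $T\in\mathbb{F}_5^*$, so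
\[
4m=\#\{g\in C: B(\xi,g)=0\}\equiv\sum_{g\in C}\bigl(1-B(\xi,g)^4\bigr)=4r-Q(\xi)\pmod5 .
\]
As $4\equiv-1$, this reads $m\equiv r+Q(\xi)\pmod5$. Hence $e(\widehat{1_C}(\xi)/25)=e(-r/25)\,\omega^{r}\,\omega^{Q(\xi)}$, and we conclude by Proposition~\ref{prop:criterion} and Lemma~\ref{lem:bent}(a).
\end{proof}

So we want a quartic form $Q$ over $\mathbb{F}_5$ such that $\omega^Q$ is bent and $Q$ is a sum of fourth powers of distinct linear forms. We imitate $xy^3$ over $F=\mathbb{F}_{25}$. The trace $\operatorname{Tr}(z)=z+z^5$ is an $\mathbb{F}_5$-linear map $F\to\mathbb{F}_5$, and $\langle x,\alpha\rangle=\operatorname{Tr}(x\alpha)/5$ is a pairing on $F$, since $\operatorname{Tr}(xx^{-1})=2\ne0$ for $x\ne0$. On $G=F\times F$ this gives $B((x,y),(\alpha,\beta))=\operatorname{Tr}(x\alpha+y\beta)$.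

The substitute for $y^3$ is $y^7$. It permutes $F$, because $F^*$ is cyclic of order $24$ and $\gcd(7,24)=1$. It has degree three over $\mathbb{F}_5$, because $y^7=y\cdot y\cdot y^5$ and $y\mapsto y^5$ is $\mathbb{F}_5$-linear. Thus $\operatorname{Tr}(bxy^7)$ is a quartic form for each $b\in F$, and for $b\ne0$ Lemma~\ref{lem:bent}(c) with $\pi(y)=by^7$ shows that $\omega^{\operatorname{Tr}(bxy^7)}$ is bent.

To isolate the monomial $xy^7$ in a sum of fourth powers we use the identity
\begin{equation}\label{eq:powersum}
\sum_{c\in F^*}c^{\,j}=\begin{cases}24=-1,&24\mid j,\\0,&24\nmid j,\end{cases}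
\end{equation}
whose second case holds because the sum is unchanged when multiplied by $\gamma^j\ne1$, with $\gamma$ a generator of $F^*$. For $g=(ac^j,c)$ the form $B((x,y),g)$ depends on $xac^j$ and $yc$, so the monomial $xy^7$ appears in its fourth power with the factor $c^{\,j+7}$. It survives the summation over $c$ when $j\equiv-7\equiv17\pmod{24}$. This explains the exponent in Theorem~\ref{thm:explicit}. The next lemma shows that one other term survives.

\begin{lemma}\label{lem:fourth}
For all $X,y\in F$,
\[
\sum_{c\in F^*}\operatorname{Tr}(Xc^{17}+yc)^4=3\operatorname{Tr}(Xy^7)+3\operatorname{Tr}(X^7y).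
\]
\end{lemma}

\begin{proof}
Since $5\cdot17=85\equiv13\pmod{24}$, we have for $c\in F^*$
\[
\operatorname{Tr}(Xc^{17}+yc)=Xc^{17}+X^5c^{13}+yc+y^5c^5 .
\]
A term in the expansion of the fourth power uses these four summands $n_1,n_2,n_3,n_4$ times, with $n_1+n_2+n_3+n_4=4$. Put $k=n_1+n_2$. The exponent of $c$ is
\[
17n_1+13n_2+n_3+5n_4=4+16n_1+12n_2+4n_4=4\,(1+4k-n_2+n_4),
\]
which is divisible by $24$ if and only if $n_4\equiv n_2+2k-1\pmod6$. Also $0\le n_4\le4-k$. The table lists the residue of $n_2+2k-1$ modulo $6$; the entries that do not exceed $4-k$ are in bold.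
\begin{center}
\begin{tabular}{c|ccccc|c}
 & $n_2=0$ & $1$ & $2$ & $3$ & $4$ & $4-k$\\ \hline
$k=0$ & $5$ & & & & & $4$\\
$k=1$ & $\mathbf{1}$ & $\mathbf{2}$ & & & & $3$\\
$k=2$ & $3$ & $4$ & $5$ & & & $2$\\
$k=3$ & $5$ & $\mathbf{0}$ & $\mathbf{1}$ & $2$ & & $1$\\
$k=4$ & $1$ & $2$ & $3$ & $4$ & $5$ & $0$
\end{tabular}
\end{center}
The surviving quadruples $(n_1,n_2,n_3,n_4)$ are $(1,0,2,1)$, $(0,1,1,2)$, $(2,1,1,0)$ and $(1,2,0,1)$, with monomials $Xy^7$, $X^5y^{11}$, $X^7y$ and $X^{11}y^5$. As $z^{25}=z$ in $F$, we have $z^{35}=z^{11}$, so $X^5y^{11}=(Xy^7)^5$ and $X^{11}y^5=(X^7y)^5$. Each of the four multinomial coefficients is $4!/2!=12$, and by \eqref{eq:powersum} the sum over $c$ multiplies it by $-1$. Finally $-12=3$ in $F$.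
\end{proof}

The unwanted term depends on $a$ through $a^7$ when $X=ax$, while the wanted term depends on $a$ linearly. We can therefore cancel the first and keep the second by letting $a$ range over a set $S$ with $\sum_{a\in S}a^7=0$ and $\sum_{a\in S}a\ne0$. Fewer than three elements do not suffice, since $a^7=0$ forces $a=0$ and $a^7+b^7=0$ forces $a=-b$.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
The second coordinate of $(ac^{17},c)$ determines $c\ne0$, and then the first determines $a$. So $|C|=3\cdot24=72$ and $0\notin C$. For $u\in\mathbb{F}_5^*$ we have $u^{17}=u$, so $u\,(ac^{17},c)=(a(uc)^{17},uc)\in C$. Thus $C$ is invariant under $\mathbb{F}_5^*$, in particular $C=-C$, and Lemma~\ref{lem:quartic} applies. By Lemma~\ref{lem:fourth} with $X=ax$,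
\[
Q(x,y)=3\operatorname{Tr}\Bigl(xy^7\sum_{a\in S}a\Bigr)+3\operatorname{Tr}\Bigl(x^7y\sum_{a\in S}a^7\Bigr).
\]
The first sum is $1+3\theta+(1+\theta)=2+4\theta$. For the second, $\theta^2=2$ gives $\theta^5=4\theta=-\theta$ and $\theta^7=8\theta=3\theta$, and $3^7=3^3=2$ in $\mathbb{F}_5$. Hence
\begin{align*}
(3\theta)^7&=2\cdot3\theta=\theta,\\
(1+\theta)^7&=(1+\theta)^2(1+\theta^5)=(3+2\theta)(1-\theta)=3-\theta-2\theta^2=-1-\theta,
\end{align*}
and $\sum_{a\in S}a^7=1+\theta+(-1-\theta)=0$. Therefore $Q(x,y)=\operatorname{Tr}(bxy^7)$ with $b=3(2+4\theta)=1+2\theta\ne0$, and $\omega^Q$ is bent.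
\end{proof}

\section{Powers of an arbitrary abelian group}\label{sec:general}

Let $H=\bigoplus_l\mathbb{Z}_{n_l}$ have exponent $N$, with the pairing of Section~\ref{sec:fourier}, and let $M=|H|^2N$. All powers of $H$ have exponent $N$. We follow the three steps met above: a unit-invariant target, a weight that realizes it, and the removal of multiplicities.

\subsection*{The target}
We need the analogue of $y\mapsto y^3$ on $\mathbb{F}_5$. In $\mathbb{Z}_n$ the nonzero elements need not be units, so we invert only the unit part of an element.

\begin{lemma}\label{lem:pi}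
There is a bijection $\pi\colon H\to H$ with $\pi(uy)=u^{-1}\pi(y)$ for all $u\in\mathbb{Z}_N^*$ and $y\in H$.
\end{lemma}

\begin{proof}
First let $H=\mathbb{Z}_n$. For $y\in\mathbb{Z}_n$ put $q=\gcd(y,n)$ and write $y=qv$; the class of $v$ modulo $n/q$ is determined by $y$ and is a unit. Choose $v'$ with $vv'\equiv1\pmod{n/q}$ and set $\pi_n(y)=qv'$, which is well defined modulo $n$. (For $n=25$, the element $10=5\cdot2$ goes to $5\cdot3=15$.) Since $\gcd(qv',n)=q$ and the inverse of $v'$ is $v$, we get $\pi_n(\pi_n(y))=y$, so $\pi_n$ is a bijection. If $u$ is a unit modulo $n$, then $\gcd(uy,n)=q$ and $uy=q(uv)$, so $\pi_n(uy)=qu^{-1}v'=u^{-1}\pi_n(y)$. In general each $n_l$ divides $N$, so a unit modulo $N$ is a unit modulo $n_l$, and we apply $\pi_{n_l}$ in the $l$-th coordinate.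
\end{proof}

Define $\varphi\colon H^2\to\{0,\dots,N-1\}$ by $\varphi(x,y)/N\equiv\langle x,\pi(y)\rangle\pmod1$. Since $\langle ux,u^{-1}\pi(y)\rangle=\langle x,\pi(y)\rangle$, the function $\varphi$ is unit-invariant, and $e(\varphi/N)$ is bent by Lemma~\ref{lem:bent}(c).

\subsection*{The weight}
The function whose transform is $\varphi$ is $\widehat\varphi/|H|^2$, which need not be integer-valued. We clear the denominator: $\widehat\varphi$ has transform $|H|^2\varphi$, which gives the phases $e(\varphi/N)$ at time $2\pi/(|H|^2N)$. This is the origin of $M$. Negative values are repaired by reduction modulo $M$, and the value at $0$ only shifts all eigenvalues.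

\begin{lemma}\label{lem:weight}
There is a unit-invariant weight $w\colon H^2\to\{0,\dots,M-1\}$ such that $\widehat w$ is integer-valued and $e(\widehat w/M)$ is bent.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:integral}(a), $w_0=\widehat\varphi$ is integer-valued and unit-invariant, and $\widehat{w_0}=|H|^2\varphi$ by \eqref{eq:inv}, as $\varphi$ is even. Let $w(0)=0$, and for $g\ne0$ let $w(g)\in\{0,\dots,M-1\}$ be the residue of $w_0(g)$ modulo $M$. Then $w=w_0-w_0(0)1_{\{0\}}+Mh$, where $w$ and $h$ are integer-valued and unit-invariant. Taking transforms,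
\[
\widehat w=|H|^2\varphi-w_0(0)+M\widehat h ,
\]
with $\widehat h$ integer-valued by Lemma~\ref{lem:integral}(a). Hence $e(\widehat w/M)=e(-w_0(0)/M)\,e(\varphi/N)$, which is bent.
\end{proof}

\subsection*{Removing the multiplicities}
We must replace an element $v$ of weight $w(v)$ by $w(v)$ disjoint sets, on each of which every character has the same sum modulo $M$ as on $\{v\}$. Suppose the ambient group has a further summand $V'$ with $M\mid|V'|$. By \eqref{eq:orth} a character sums to $|V'|-1$ or $-1$ over $V'\setminus\{0\}$, and both are $-1$ modulo $M$. So modulo $M$ the set $v+(V'\setminus\{0\})$ behaves like $v$ with the sign reversed, and different summands $V'$ give disjoint copies.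

There is a difficulty. The phases must be bent on the enlarged group, and a function that does not depend on the $V'$-coordinate is not bent: its transform vanishes wherever that coordinate is nonzero. So each auxiliary summand must carry its own copy of $w$, and needs auxiliary summands in turn. We close this regress by arranging the summands, called blocks, in a cycle. The $i$-th copy of an element of block $a$ uses block $a+i$. A second auxiliary block, at the fixed distance $3M$, restores the sign, and the three occupied blocks together reveal $a$ and $i$.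

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $K=\lfloor d/4\rfloor\ge7M$. Since $d$ is even, $H^d=(H^2)^{d/2}$ with $d/2\in\{2K,2K+1\}$. Group the summands $H^2$ into blocks,
\[
H^d=\bigoplus_{a\in\mathbb{Z}_K}V_a,\qquad V_a=(H^2)^{m_a},
\]
with all $m_a=2$ if $4\mid d$, and otherwise one $m_a=3$ and the others $2$. Since $N$ divides $|H|$, the number $M$ divides $|H|^3$ and hence $|V_a|\in\{|H|^4,|H|^6\}$. A single $H^2$ would be too small for a block, as $|H|^2<M$.

Let $w$ be as in Lemma~\ref{lem:weight}. For $v=(v_1,\dots,v_{m_a})\in V_a$ let $w_a(v)=w(v_j)$ if $v_j$ is the only nonzero component of $v$, and $w_a(v)=0$ otherwise. Then $w_a$ is a unit-invariant weight on $V_a$ with values below $M$, and since $w(0)=0$,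
\begin{equation}\label{eq:block}
\widehat{w_a}(\xi_1,\dots,\xi_{m_a})=\sum_{j=1}^{m_a}\widehat w(\xi_j).
\end{equation}
Call $(a,v,i)$ \emph{admissible} if $a\in\mathbb{Z}_K$, $v\in V_a$ and $1\le i\le w_a(v)$; this forces $v\ne0$ and $i<M$. For such a triple the blocks $a$, $a+i$, $a+3M$ are distinct, because $0<i<3M<K$. Put
\[
C(a,v,i)=\{v+y+z:\ y\in V_{a+i}\setminus\{0\},\ z\in V_{a+3M}\setminus\{0\}\},
\]
and let $C$ be the union of these sets over all admissible triples.

\emph{The sets $C(a,v,i)$ are pairwise disjoint.} An element $g\in C(a,v,i)$ has nonzero components in exactly the blocks $a$, $a+i$, $a+3M$. Going once around $\mathbb{Z}_K$ from $a$, the gaps between consecutive occupied blocks are $i<M$, then $3M-i<3M$, then $K-3M\ge4M$. So there is a unique largest gap, $a$ is the block at which it ends, $i$ is the length of the following gap, and $v$ is the component of $g$ in $V_a$. Thus $g$ determines $(a,v,i)$. The lower bound on $d$ is used only to have this much space on the cycle, and the constants have not been optimized.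

\emph{The graph.} Every element of $C$ is nonzero. For $u\in\mathbb{Z}_N^*$ we have $uC(a,v,i)=C(a,uv,i)$, and $(a,uv,i)$ is admissible since $w_a(uv)=w_a(v)$. So $C$ is unit-invariant. In particular $C=-C$, and the eigenvalues $\widehat{1_C}(\xi)$ are integers by Lemma~\ref{lem:integral}(a).

\emph{Eigenvalues modulo $M$.} Fix $\xi=(\xi_a)_{a\in\mathbb{Z}_K}\in H^d$ and write $\xi_a=(\xi_{a,1},\dots,\xi_{a,m_a})$. Let $\varepsilon_b=\sum_{y\in V_b\setminus\{0\}}e(\langle\xi_b,y\rangle)\in\{|V_b|-1,-1\}$, so that $\varepsilon_b\equiv-1\pmod M$. The sum of the character over $C(a,v,i)$ is $e(\langle\xi_a,v\rangle)\,\varepsilon_{a+i}\,\varepsilon_{a+3M}$. For fixed $a$ and $v$ there are $w_a(v)$ admissible values of $i$, so by disjointness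
\[
\widehat{1_C}(\xi)-\sum_{a}\widehat{w_a}(\xi_a)=\sum_{(a,v,i)}e(\langle\xi_a,v\rangle)\,(\varepsilon_{a+i}\varepsilon_{a+3M}-1)\in M\mathbb{Z}[\zeta].
\]
Both terms on the left are integers. Lemma~\ref{lem:integral}(b) and \eqref{eq:block} give $\widehat{1_C}(\xi)\equiv\sum_{a,j}\widehat w(\xi_{a,j})\pmod M$, and therefore
\[
e\bigl(\widehat{1_C}(\xi)/M\bigr)=\prod_{a,j}e\bigl(\widehat w(\xi_{a,j})/M\bigr).
\]
The product has one bent factor for each summand $H^2$ of $H^d$, so it is bent by Lemma~\ref{lem:bent}(b). By Proposition~\ref{prop:criterion}, $\operatorname{Cay}(H^d,C)$ admits uniform mixing at $t=2\pi/M$. For $H=\mathbb{Z}_n$ we have $N=n$ and $M=n^3$.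
\end{proof}

\section{Cyclic groups of prime order}\label{sec:prime}

Let $p$ be prime, $\omega=e(1/p)$ and $\langle j,k\rangle=jk/p$ on $\mathbb{Z}_p$, so $\widehat f(j)=\sum_kf(k)\omega^{jk}$. By Remark~\ref{rem:converse} and \eqref{eq:complete}, graphs over $\mathbb{Z}_p$ with integer eigenvalues cannot mix for $p\ge5$. To prove Theorem~\ref{thm:prime} we show that uniform mixing forces the graph to be $K_p$. The difficulty is that $t$ is an arbitrary real number, with no arithmetic information attached. We show that the phases are nevertheless algebraic numbers, and then transcendence theory constrains the eigenvalues. Two published results are used; $\operatorname{supp}f$ denotes the set where $f$ is nonzero.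

\begin{theorem}[Tao \cite{Tao}]\label{thm:tao}
If $p$ is prime and $f\colon\mathbb{Z}_p\to\mathbb{C}$ is not identically zero, then $|\operatorname{supp}f|+|\operatorname{supp}\widehat f|\ge p+1$.
\end{theorem}

\begin{theorem}[Gelfond--Schneider; see {\cite[Theorem 2.1]{Baker}}, with two logarithms]\label{thm:gs}
If $\ell_1,\ell_2$ are nonzero complex numbers, $e^{\ell_1}$ and $e^{\ell_2}$ are algebraic and $\ell_2/\ell_1$ is irrational, then $\ell_2/\ell_1$ is transcendental.
\end{theorem}

Bentness involves complex conjugation and is not a polynomial condition. It becomes one if $\overline f$ is treated as a second unknown $h$. Let $W\subseteq\mathbb{C}^{2p}$ be the set of pairs $(f,h)$ of functions $\mathbb{Z}_p\to\mathbb{C}$ with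
\begin{equation}\label{eq:W}
f(0)=h(0)=1,\qquad f(k)h(k)=1,\qquad \widehat f(j)\,\widehat h(-j)=p\qquad(j,k\in\mathbb{Z}_p).
\end{equation}
These are polynomial equations in the values of $f$ and $h$, with coefficients in $\mathbb{Q}(\omega)$. If $f$ is bent and $f(0)=1$, then $(f,\overline f)\in W$, because the transform of $\overline f$ at $-j$ is $\overline{\widehat f(j)}$. The first condition in \eqref{eq:W} removes the scaling $(f,h)\mapsto(cf,c^{-1}h)$, which preserves the other two. The compactness argument in the next proof is Haagerup's.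

\begin{lemma}\label{lem:bounded}
The set $W$ is bounded.
\end{lemma}

\begin{proof}
Suppose that $(f_\nu,h_\nu)\in W$ with $\|f_\nu\|+\|h_\nu\|\to\infty$ in the Euclidean norm. Both norms are at least $1$ because $f_\nu(0)=h_\nu(0)=1$, so $R_\nu=\|f_\nu\|\,\|h_\nu\|\to\infty$. Pass to a subsequence along which $f_\nu/\|f_\nu\|\to\xi$ and $h_\nu/\|h_\nu\|\to\eta$, with $\|\xi\|=\|\eta\|=1$. Dividing the last two equations of \eqref{eq:W} by $R_\nu$ and letting $\nu\to\infty$ gives $\xi(k)\eta(k)=0$ and $\widehat\xi(j)\widehat\eta(-j)=0$ for all $j,k$. So $\operatorname{supp}\xi$ and $\operatorname{supp}\eta$ are disjoint, and so are $\operatorname{supp}\widehat\xi$ and $-\operatorname{supp}\widehat\eta$. The four supports thus have total size at most $2p$, whereas Theorem~\ref{thm:tao} applied to $\xi$ and to $\eta$ gives at least $2(p+1)$.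
\end{proof}

\begin{lemma}\label{lem:algebraic}
Let $k\subseteq\mathbb{C}$ be a field algebraic over $\mathbb{Q}$, and let $W\subseteq\mathbb{C}^r$ be the common zero set of polynomials with coefficients in $k$. If $W$ is bounded, then all coordinates of all points of $W$ are algebraic numbers.
\end{lemma}

\begin{proof}
Suppose that a point $P\in W$ has a transcendental coordinate $z$. Then $z$ is transcendental over $k$, so it belongs to a transcendence basis $\mathcal B$ of $\mathbb{C}$ over $k$. For $n\in\mathbb{Z}$, the automorphism of $k(\mathcal B)$ that sends $z$ to $z+n$ and fixes $k$ and $\mathcal B\setminus\{z\}$ extends to an automorphism $\tau_n$ of the algebraic closure $\mathbb{C}$ of $k(\mathcal B)$. Since $\tau_n$ fixes the coefficients of the equations, $\tau_n(P)\in W$, and this point has $z+n$ as a coordinate. So $W$ is unbounded.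
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
Suppose that $\operatorname{Cay}(\mathbb{Z}_p,C)$ admits uniform mixing at time $t$. Then $t\ne0$ and $C\ne\emptyset$, since otherwise $U(t)=I$, which is not flat. Let $\lambda_k=\sum_{c\in C}\omega^{kc}$ be the eigenvalues and $\delta_k=\lambda_0-\lambda_k$. The $\lambda_k$ are real, so for $k\ne0$
\[
\delta_k=\sum_{c\in C}\bigl(1-\operatorname{Re}\omega^{kc}\bigr)>0,
\]
as $\omega^{kc}\ne1$ for $c\in C$. The function $f(k)=e^{-it\delta_k}$ is bent by Proposition~\ref{prop:criterion} and Lemma~\ref{lem:bent}(a), and $f(0)=1$. So $(f,\overline f)\in W$, and Lemmas~\ref{lem:bounded} and~\ref{lem:algebraic} show that every $e^{-it\delta_k}$ is algebraic.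

Fix $k\ne0$ and apply Theorem~\ref{thm:gs} with $\ell_1=-it\delta_1$ and $\ell_2=-it\delta_k$, both nonzero. The ratio $\rho=\delta_k/\delta_1$ lies in $\mathbb{Q}(\omega)$, so it is algebraic, and therefore it is rational; it is also positive. Now $\delta_k=\sigma_k(\delta_1)$, where $\sigma_k\colon\omega\mapsto\omega^k$. The norm $\mathcal N(\alpha)=\prod_{u=1}^{p-1}\sigma_u(\alpha)$ satisfies $\mathcal N(\sigma_k(\alpha))=\mathcal N(\alpha)$, so $\mathcal N(\delta_1)=\mathcal N(\rho\delta_1)=\rho^{\,p-1}\mathcal N(\delta_1)$ with $\mathcal N(\delta_1)\ne0$. Hence $\rho^{\,p-1}=1$ and $\rho=1$, which means $\lambda_k=\lambda_1$ for all $k\ne0$.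

By \eqref{eq:inv} and \eqref{eq:orth}, for $g\ne0$,
\[
p\,1_C(-g)=\sum_k\lambda_k\omega^{kg}=\lambda_0+\lambda_1\sum_{k\ne0}\omega^{kg}=\lambda_0-\lambda_1>0 .
\]
So $C=\mathbb{Z}_p\setminus\{0\}$ and the graph is $K_p$. By \eqref{eq:complete}, $K_p$ does not admit uniform mixing, because $p>4$.
\end{proof}

The hypothesis $p\ge5$ enters only in the last line, and it is needed since $K_2$ and $K_3$ mix. Primality enters in Theorem~\ref{thm:tao} and in the transitivity of the Galois group on the nontrivial characters. Both fail in any abelian group $G$ with a subgroup $B$ of order $s$, $1<s<|G|$. By \eqref{eq:orth} the transform of $1_B$ is supported on the $|G|/s$ characters trivial on $B$, and $s+|G|/s<|G|+1$; moreover the Galois group preserves this set of characters, which contains some but not all of the nontrivial ones.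

\begin{thebibliography}{9}

\bibitem{Baker}
Baker, \emph{Transcendental Number Theory}.

\bibitem{Tao}
T.~Tao, \emph{Math. Res. Lett.} \textbf{12} (2005).

\bibitem{UM}
\emph{Uniform Mixing of Quantum Walks and Association Schemes},
\texttt{https://core.ac.uk/download/144146896.pdf}.

\end{thebibliography}
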